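\title{Preemption Can Gain a Factor of Four in Generalized Min Sum Set Cover}

\begin{abstract}
In generalized min sum set cover, elements are processed one at a time, and one minimizes the sum of the times at which given sets receive their required amounts of processing. We compare the optimum over orderings of the elements with the optimum over preemptive schedules, in which elements may be split. The supremum of the ratio was conjectured to be $2$. We show that it is at least $4$ and less than $4.609$, and that it equals $4$ when all requirements are $1$.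
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An \emph{instance} consists of the ground set $[n]=\{1,\dots,n\}$, a family $\mathcal S=(S_1,\dots,S_m)$ of $m\ge1$ nonempty subsets of $[n]$, and for each set $S$ of the family an integer \emph{requirement} $\kappa(S)\in\{1,\dots,|S|\}$. A subset may occur several times in the family, and sums over $\mathcal S$ count multiplicity. One may think of the elements as unit jobs on a single machine and of a set $S$ as a client who leaves once $\kappa(S)$ units of work have been done on jobs of $S$. At one extreme, $\kappa(S)=1$, the client needs some job of $S$; at the other, $\kappa(S)=|S|$, the client needs all of them. The objective is the total waiting time of the clients.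

\emph{Non-preemptive problem.} A solution is an ordering of all $n$ elements. The cover time $\operatorname{cov}(S)$ is the least $j$ such that the first $j$ elements of the ordering contain $\kappa(S)$ elements of $S$, and $\mathrm{OPT}_{\mathrm{np}}$ is the minimum of $\sum_{S\in\mathcal S}\operatorname{cov}(S)$ over all orderings.

\emph{Preemptive problem.} A solution, or \emph{schedule}, is a family of measurable functions $x_e:[0,n]\to\{0,1\}$, $e\in[n]$, with $\int_0^n x_e(t)\,dt=1$ for every $e$ and $\sum_e x_e(t)=1$ for every $t$; the value $x_e(t)=1$ means that $e$ is processed at time $t$. For $t\ge0$ put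
\[
X_e(t)=\int_0^{\min(t,n)}x_e(\tau)\,d\tau,\qquad X_S(t)=\sum_{e\in S}X_e(t).
\]
These functions are continuous and nondecreasing, and
\begin{equation}\label{eq:X}
X_e(t)\le 1,\qquad \sum_{e\in[n]}X_e(t)=\min(t,n)\le t .
\end{equation}
The cover time $c(S)$ is the least $t$ with $X_S(t)\ge\kappa(S)$. It exists because $X_S(n)=|S|$, it need not be an integer, and $c(S)\ge\kappa(S)$ by \eqref{eq:X}. Let $\mathrm{OPT}_{\mathrm p}$ be the infimum of $\sum_{S\in\mathcal S}c(S)$ over all schedules. Pieces of different elements add up: a set of requirement $1$ is covered once $r$ of its elements have each been processed for time $1/r$.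

An ordering becomes a schedule with the same cover times if its $j$-th element is processed during $[j-1,j)$. Hence $\mathrm{OPT}_{\mathrm p}\le\mathrm{OPT}_{\mathrm{np}}$: the preemptive problem is a relaxation, and the quantity
\[
\rho=\sup\frac{\mathrm{OPT}_{\mathrm{np}}}{\mathrm{OPT}_{\mathrm p}},
\]
with the supremum over all instances, measures how much the relaxation can undercut the true optimum. It is known that any $\alpha$-approximate preemptive schedule can be transformed into a $6.2\alpha$-approximate non-preemptive one, so $\rho\le6.2$. The authors of \cite{GMSSC} conjecture that $\rho=2$. We disprove this. For an integer $k\ge1$, let $\rho_k$ be the supremum of the same ratio over the instances in which every requirement equals $k$.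

\begin{theorem}\label{thm:lower}
For every integer $k\ge1$ we have $\rho_k\ge4$. In particular $\rho\ge4$.
\end{theorem}

\begin{theorem}\label{thm:unit}
If all requirements equal $1$, then $\mathrm{OPT}_{\mathrm{np}}\le4\,\mathrm{OPT}_{\mathrm p}-2m$. Hence $\rho_1=4$, and this supremum is not attained.
\end{theorem}

\begin{theorem}\label{thm:general}
Every instance satisfies $\mathrm{OPT}_{\mathrm{np}}\le C\,\mathrm{OPT}_{\mathrm p}$ with $C=\sqrt e+e^{0.65}+2e^{-0.65}<4.609$. Hence $4\le\rho<4.609$.
\end{theorem}

We do not determine the exact value of $\rho$. Section~\ref{sec:small} shows on six elements how preemption gains. Section~\ref{sec:lower} scales that example up; its most symmetric version gives lower bounds that increase to $2$ (Example~\ref{ex:equal}), and a choice of unequal weights gives $4$. Theorem~\ref{thm:unit} is proved in Section~\ref{sec:greedy} by analyzing a greedy ordering, and Theorem~\ref{thm:general} in Section~\ref{sec:random} by rounding a schedule to a random ordering.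

\section{Where preemption gains}\label{sec:small}

When every set needs all of its elements, a partly processed element helps nobody, and preemption gains nothing.

\begin{proposition}\label{prop:full}
If $\kappa(S)=|S|$ for all $S\in\mathcal S$, then $\mathrm{OPT}_{\mathrm{np}}=\mathrm{OPT}_{\mathrm p}$.
\end{proposition}

\begin{proof}
Fix a schedule and number the sets so that their cover times satisfy $c_1\le\dots\le c_m$. Since $X_{S_j}(c_j)\ge|S_j|$ and each $X_e$ is at most $1$, every element of $S_j$ is complete at time $c_j$. So all elements of $S_1\cup\dots\cup S_i$ are complete at time $c_i$, and \eqref{eq:X} gives $|S_1\cup\dots\cup S_i|\le c_i$. List the elements of $S_1$, then those of $S_2\setminus S_1$, and so on, and then the remaining elements. In this ordering $\operatorname{cov}(S_i)\le|S_1\cup\dots\cup S_i|\le c_i$. Sum over $i$ and take the infimum over schedules.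
\end{proof}

At the other extreme, preemption does gain. To evaluate orderings we count by time instead of by set. If $u_t$ is the number of sets that are uncovered after the first $t$ elements, then a set $S$ is counted in $u_t$ exactly for $t=0,\dots,\operatorname{cov}(S)-1$, so
\begin{equation}\label{eq:layers}
\sum_{S\in\mathcal S}\operatorname{cov}(S)=\sum_{t\ge0}u_t .
\end{equation}

\begin{example}[Two triangles]\label{ex:triangles}
Let the elements be the vertices of two disjoint triangles $\{1,2,3\}$ and $\{4,5,6\}$, and let the sets be the six edges, each with requirement $1$.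

In one triangle, $0,1,2,3$ chosen vertices leave $3,1,0,0$ edges uncovered. Distributing $t$ vertices over the two triangles in the best way gives $u_0=6$, $u_1=4$, $u_2\ge2$, $u_3\ge1$. The ordering $1,4,2,5,3,6$ attains these values with $u_4=0$, so $\mathrm{OPT}_{\mathrm{np}}=13$.

Now process $1,2,\dots,6$ in turn for time $\frac12$ each, and the remaining halves during $[3,6]$. An edge is covered once both of its ends have had their first half, so the cover times are $1,\frac32,\frac32,\frac52,3,3$, and $\mathrm{OPT}_{\mathrm p}\le\frac{25}2<13$.
\end{example}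

Look at the first triangle alone. An ordering covers its edges at times $1,1,2$ and the schedule at times $1,\frac32,\frac32$. The sums agree, but the schedule is finished at time $\frac32$, while the ordering is left with a straggler. In the presence of a second triangle the ordering must either spend a full step on that one edge while three others wait, or leave it behind. Preemption does not shorten the average wait inside a symmetric block; it removes the spread of the cover times, and this pays when other blocks are waiting.

\section{Block instances and the lower bound}\label{sec:lower}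

\subsection{From blocks to a continuous allocation problem}

Replace the triangle by a block of $rL$ elements and the edges by all $r$-element subsets of the block; the triangle is the case $r=2$, $L=\frac32$. Processing every element for time $1/r$ covers all sets of the block by time $L$. In an ordering, each new element of the block lies in roughly a fraction $1/L$ of the uncovered sets, so $t$ elements leave roughly a fraction $e^{-t/L}$ uncovered. With $L$ as the unit of time, a schedule clears a block in time $1$, whereas an ordering only makes it decay like $e^{-\tau}$. Both have mean $1$, and only the second has a tail.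

Take $B$ blocks, in which the numbers of sets are proportional to weights $w_1,\dots,w_B>0$. An ordering that has given time $a_b$ to block $b$ leaves weight about $\sum_bw_be^{-a_b}$ uncovered, so the best it can have achieved at time $\tau\ge0$ is
\[
U(\tau)=\min\Bigl\{\sum_{b=1}^Bw_be^{-a_b}:\ a_b\ge0,\ \sum_{b=1}^Ba_b\le\tau\Bigr\}.
\]
The minimum exists by compactness, $U$ is nonincreasing, and $U(\tau)\le e^{-\tau/B}\sum_bw_b$, so $U$ is integrable on $[0,\infty)$.

\begin{lemma}\label{lem:blocks}
Let $w_1,\dots,w_B$ be positive rational numbers and $k\ge1$ an integer. Then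
\[
\rho_k\ \ge\ \frac{\int_0^\infty U(\tau)\,d\tau}{\sum_{b=1}^Bb\,w_b}.
\]
\end{lemma}

\begin{proof}
First let $k=1$. Choose a positive integer $Q$ such that all $Qw_b$ are integers, and let $L\ge3$ and $r\ge1$ be integers. The ground set is a disjoint union of $B$ blocks of $rL$ elements each, so $n=BrL$. Every $r$-element subset of block $b$ occurs $Qw_b$ times in the family, with requirement $1$. With $N=Q\binom{rL}r$, block $b$ contributes $Nw_b$ sets.

\emph{A schedule.} During $[(b-1)L,bL]$ process each of the $rL$ elements of block $b$ for time $1/r$. During $[BL,n]$ process the remaining $1-1/r$ of every element; this takes total time $BrL(1-1/r)=n-BL$, as required. A set of block $b$ has $r$ elements, each processed for time $1/r$ by time $bL$, so its cover time is at most $bL$. Hence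
\begin{equation}\label{eq:pre}
\mathrm{OPT}_{\mathrm p}\le NL\sum_bb\,w_b .
\end{equation}

\emph{All orderings.} Fix an ordering and $t\le r$, and let $k_b$ of the first $t$ elements lie in block $b$. A set of block $b$ is uncovered if it avoids these $k_b$ elements. Since $\binom{M-1}r/\binom Mr=1-r/M$, the fraction of such sets is
\[
\frac{\binom{rL-k_b}r}{\binom{rL}r}=\prod_{i=0}^{k_b-1}\Bigl(1-\frac r{rL-i}\Bigr)\ge\Bigl(1-\frac1{L-1}\Bigr)^{k_b}\ge e^{-k_b/(L-2)} .
\]
The factors shrink as the block is depleted, and this is why we stop at $t=r$: then $i<r$, so $rL-i>r(L-1)$, which gives the first inequality. The second is $\ln(1-y)\ge-y/(1-y)$ with $y=1/(L-1)$, where $L\ge3$ makes $y<1$. The numbers $a_b=k_b/(L-2)$ have sum at most $t/(L-2)$, so $u_t\ge NU(t/(L-2))$. By \eqref{eq:layers} and the monotonicity of $U$,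
\begin{equation}\label{eq:np}
\mathrm{OPT}_{\mathrm{np}}\ge N\sum_{t=0}^rU\Bigl(\frac t{L-2}\Bigr)\ge N\int_0^rU\Bigl(\frac t{L-2}\Bigr)dt=N(L-2)\int_0^{r/(L-2)}U(\tau)\,d\tau .
\end{equation}
Divide \eqref{eq:np} by \eqref{eq:pre}. Letting $r\to\infty$ with $L$ fixed extends the integral to $[0,\infty)$, and then $L\to\infty$ sends the factor $(L-2)/L$ to $1$.

Now let $k\ge2$. Add a set $D$ of $k-1$ new elements, replace each set $S$ by $S\cup D$, and make all requirements $k$. Processing $D$ during $[0,k-1]$ and then running the schedule above gives $\mathrm{OPT}_{\mathrm p}\le N\sum_bw_b(bL+k-1)$. In an ordering, $k$ elements of $S\cup D$ include at least one element of $S$, so $S\cup D$ is uncovered as long as $S$ is avoided. Moreover $\sum_bk_b\le t$ still holds, so \eqref{eq:np} is unchanged. The ratio is at least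
\[
\frac{(L-2)\int_0^{r/(L-2)}U(\tau)\,d\tau}{L\sum_bb\,w_b+(k-1)\sum_bw_b},
\]
and the same two limits give the claim.
\end{proof}

\begin{example}[Equal weights]\label{ex:equal}
Let $w_1=\dots=w_B=1$. By the inequality of arithmetic and geometric means, $\sum_be^{-a_b}\ge Be^{-\sum_ba_b/B}$, with equality for equal $a_b$, so $U(\tau)=Be^{-\tau/B}$ and $\int_0^\infty U\,d\tau=B^2$. The denominator in Lemma~\ref{lem:blocks} is $B(B+1)/2$, and the lower bound is $2B/(B+1)$. It is $1$ for one block and $\frac43$ for two, and it increases to $2$. The ordering is forced to work on all blocks in parallel, so each block waits $B$ on average; the schedule clears them in series, with average wait about $B/2$. On this evidence one would guess $\rho=2$.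
\end{example}

\begin{remark}[Distinct sets]\label{rem:distinct}
Repeated sets are not needed. Let $k=1$ and let $W$ be a positive integer. For each block $b$ introduce new elements $z_{b,i}$, $1\le i\le WQw_b$, and replace the copies of each $r$-subset $S$ of block $b$ by the distinct sets $S\cup\{z_{b,i}\}$. Keep the schedule on $[0,BL]$ and process everything else afterwards; then \eqref{eq:pre} holds with $WN$ in place of $N$. In an ordering, each $z_{b,i}$ lies in only $\binom{rL}r$ sets, so for $t\le r$ we have $u_t\ge WN\,U(t/(L-2))-r\binom{rL}r$. After summing over $t\le r$ and dividing by $WN$, the correction tends to $0$ as $W\to\infty$ with $r$ and $L$ fixed. So Lemma~\ref{lem:blocks} for $k=1$, and with it the bound $\rho\ge4$, holds for families of distinct sets.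
\end{remark}

\subsection{The optimal allocation}

For unequal weights we need $U$ explicitly. A block with current weight $v=w_be^{-a_b}$ loses weight at rate $v$ when it is served, so one should always serve the heaviest blocks. All blocks above some level $\lambda$ are pushed down to $\lambda$, and the others are untouched. Normalize $\max_bw_b=1$, write $y_+=\max(y,0)$, and for $\lambda\in(0,1]$ put
\[
\tau(\lambda)=\sum_b\bigl(\ln(w_b/\lambda)\bigr)_+,\qquad V(\lambda)=\sum_b\min(w_b,\lambda),\qquad\nu(\lambda)=\#\{b:w_b>\lambda\}.
\]
These are the time needed to reach level $\lambda$, the weight then left, and the number of blocks in play.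

\begin{lemma}\label{lem:water}
If $\max_bw_b=1$, then $U(\tau(\lambda))=V(\lambda)$ for all $\lambda\in(0,1]$, and
\[
\int_0^\infty U(\tau)\,d\tau=\int_0^1\frac{V(\lambda)\,\nu(\lambda)}\lambda\,d\lambda .
\]
\end{lemma}

\begin{proof}
Let $a_b^*=(\ln(w_b/\lambda))_+$. Then $\sum_ba_b^*=\tau(\lambda)$ and $w_be^{-a_b^*}=\min(w_b,\lambda)$, so $U(\tau(\lambda))\le V(\lambda)$. Let $(a_b)$ be any point with $a_b\ge0$ and $\sum_ba_b\le\tau(\lambda)$. From $e^{-y}\ge1-y$ with $y=a_b-a_b^*$ we get
\[
w_be^{-a_b}\ge\min(w_b,\lambda)-\min(w_b,\lambda)(a_b-a_b^*)\ge\min(w_b,\lambda)-\lambda(a_b-a_b^*).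
\]
The last step is an equality if $w_b\ge\lambda$; if $w_b<\lambda$ it holds because $a_b-a_b^*=a_b\ge0$. Summing over $b$ and using $\sum_b(a_b-a_b^*)\le0$ gives $\sum_bw_be^{-a_b}\ge V(\lambda)$.

The function $\tau(\cdot)$ is continuous on $(0,1]$ with $\tau(1)=0$ and $\tau(\lambda)\to\infty$ as $\lambda\to0$. Away from the finitely many points $w_b$ it is smooth with derivative $-\nu(\lambda)/\lambda$, which is negative because $\nu\ge1$ on $(0,1)$. So it is a decreasing bijection from $(0,1]$ onto $[0,\infty)$, and substituting $\tau=\tau(\lambda)$ on each smooth piece gives the formula.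
\end{proof}

\subsection{The weights $b^{-2}$}

With decreasing weights an ordering faces the dilemma of Example~\ref{ex:triangles} at every scale: the tails of the early, heavy blocks compete with later blocks that have not been started. Take $w_b=b^{-2}$ and $1\ll j\ll B$; the following estimate is only a guide to the proof. Reaching level $\lambda=j^{-2}$ takes time $\tau=2\ln(j^j/j!)\approx2j$, and the weight left is $j\cdot j^{-2}+\sum_{j<b\le B}b^{-2}\approx2/j$. Thus $U(\tau)\approx4/\tau$. The schedule has cleared the first $\lfloor\tau\rfloor$ blocks at time $\tau$ and leaves about $1/\tau$. The ordering loses one factor $2$ because it reaches block $j$ only at time $2j$, and another because the tails it drags along weigh as much as all untouched blocks. The exponent $2$ makes the uncovered weight decay like $1/\tau$. Both costs then grow like $\ln B$, and the two ends of the range, where the estimate fails, contribute only bounded terms.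

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $B\ge2$, $w_b=b^{-2}$ and $H_B=\sum_{b\le B}1/b=\sum_bb\,w_b$. We bound the integral in Lemma~\ref{lem:water} piece by piece.

On $(0,B^{-2})$ we have $\nu=B$ and $V=B\lambda$. The integrand is $B^2$ and the contribution is $1$.

On $((j+1)^{-2},j^{-2})$ with $1\le j\le B-1$ we have $\nu=j$ and
\[
V(\lambda)=j\lambda+\sum_{b=j+1}^B\frac1{b^2}\ge j\lambda+\sum_{b=j+1}^B\frac1{b(b+1)}=j\lambda+\frac1{j+1}-\frac1{B+1}.
\]
The term $j\lambda$ contributes $j^2\bigl(j^{-2}-(j+1)^{-2}\bigr)=\frac{2j+1}{(j+1)^2}$. Since $\int d\lambda/\lambda=2\ln(1+\frac1j)$ over this interval, the remaining terms contribute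
\[
2j\ln\Bigl(1+\frac1j\Bigr)\Bigl(\frac1{j+1}-\frac1{B+1}\Bigr)\ge\frac{2j}{(j+1)^2}-\frac2{B+1},
\]
where $\ln(1+\frac1j)\ge\frac1{j+1}$ is used for the positive part and $\ln(1+\frac1j)\le\frac1j$ for the negative part.

Sum over $j$ and put $i=j+1$, so that $4j+1=4i-3$. As $2(B-1)/(B+1)\le2$ and $\sum_{i\ge2}i^{-2}=\pi^2/6-1<\frac23$,
\[
\int_0^\infty U(\tau)\,d\tau\ge1-2+\sum_{i=2}^B\frac{4i-3}{i^2}\ge-1+4(H_B-1)-2=4H_B-7 .
\]
Lemma~\ref{lem:blocks} gives $\rho_k\ge4-7/H_B$ for every $B\ge2$. This exceeds $2$ as soon as $H_B>\frac72$, and it tends to $4$ as $B\to\infty$.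
\end{proof}

\section{Unit requirements: the greedy ordering}\label{sec:greedy}

Let all requirements be $1$. The \emph{greedy ordering} picks, at each step, an element contained in the largest number of uncovered sets; once all sets are covered, the remaining elements follow in any order. Let $R_i$ be the number of uncovered sets before step $i$, so that $R_1=m$, and let $N_i=R_i-R_{i+1}$ be the number covered in step $i$. While $R_i>0$ we have $N_i\ge1$, since an uncovered set is nonempty and none of its elements has been picked. We consider only these steps.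

The difficulty is that a schedule covers the sets in an order unrelated to that of greedy. What links the two is a rate bound: the sets that greedy has left before step $i$ cannot be covered faster than $N_i$ per unit of time by any schedule, even a preemptive one.

\begin{lemma}\label{lem:rate}
Fix a schedule with cover times $c(S)$ and let $D(h)=\#\{S\in\mathcal S:c(S)>h\}$ for $h\ge0$. Then $D(h)\ge R_i-N_ih$ for every step $i$.
\end{lemma}

\begin{proof}
Let $\mathcal R$ be the family of the $R_i$ sets uncovered before step $i$, and let $a$ of them have $c(S)\le h$. Each of these satisfies $X_S(h)\ge1$. An element picked before step $i$ lies in no set of $\mathcal R$, and any other element lies in at most $N_i$ of them by the greedy rule. Hence, by \eqref{eq:X},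
\[
a\le\sum_{S\in\mathcal R}\sum_{e\in S}X_e(h)\le N_i\sum_{e\in[n]}X_e(h)\le N_ih,
\]
and $D(h)\ge R_i-a$.
\end{proof}

This is where unit requirements enter: the largest number of uncovered sets through one element equals the number that greedy covers in step $i$. With larger requirements an element may lie in many uncovered sets and complete none of them.

\begin{proof}[Proof of Theorem~\ref{thm:unit}]
Put $p_i=R_i/N_i$, the time greedy would need to finish at its current rate. By \eqref{eq:layers} the cost of greedy is $\sum_iR_i=\sum_iN_ip_i$. The intervals $(R_{i+1},R_i]$ have lengths $N_i$ and partition $(0,m]$, so with $p(y)=p_i$ for $y\in(R_{i+1},R_i]$ the cost is $\int_0^mp(y)\,dy$.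

Fix a schedule, sort its cover times as $c_1\ge c_2\ge\dots\ge c_m\ge1$, and put $C^*(z)=c_{\lceil z\rceil}$ for $z\in(0,m]$, so that $\int_0^mC^*(z)\,dz=\sum_Sc(S)$. Lemma~\ref{lem:rate} says that before time $p_i/2$ the schedule still has more than $R_i/2$ uncovered sets, which suggests comparing $p$ at $y$ with $C^*$ at $y/2$. Let $y\in(R_{i+1},R_i]$ and $0\le h<p_i/2$. Then $D(h)>R_i/2\ge y/2$, so the integer $D(h)$ is at least $\lceil y/2\rceil$, which means $c_{\lceil y/2\rceil}>h$. Letting $h$ increase to $p_i/2$ gives $C^*(y/2)\ge p(y)/2$. Therefore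
\[
\mathrm{OPT}_{\mathrm{np}}\le\int_0^mp(y)\,dy\le2\int_0^mC^*(y/2)\,dy=4\int_0^{m/2}C^*(z)\,dz .
\]
Only the larger half of the cover times has been used. Since $C^*\ge1$ on $(m/2,m]$, the right side is at most $4\sum_Sc(S)-2m$. The infimum over schedules gives the inequality. It implies $\mathrm{OPT}_{\mathrm{np}}/\mathrm{OPT}_{\mathrm p}<4$ for every instance with unit requirements, and Theorem~\ref{thm:lower} gives $\rho_1\ge4$.
\end{proof}

\section{Arbitrary requirements: a random ordering}\label{sec:random}

For arbitrary requirements we start from a schedule and round it. The guarantee holds set by set.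

\begin{proposition}\label{prop:round}
For every instance and every schedule, with cover times $c(S)$, there is a random ordering in which every set $S$ satisfies $E[\operatorname{cov}(S)]\le C\,c(S)$, with $C$ as in Theorem~\ref{thm:general}, and every set $S$ with $\kappa(S)=1$ satisfies $E[\operatorname{cov}(S)]\le4\,c(S)$.
\end{proposition}

Theorem~\ref{thm:general} follows: summing over $S$ bounds the expected cost by $C\sum_Sc(S)$, some ordering costs at most the expectation, and we take the infimum over schedules. The lower bound on $\rho$ is Theorem~\ref{thm:lower}. For the rest of the section the instance and the schedule are fixed.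

\subsection{The ordering}

The first idea is to draw independent uniform thresholds $\alpha_e\in(0,1)$ and sort the elements by the time at which $X_e$ reaches $\alpha_e$. This fails. Let $|S|=r\ge2$ and $\kappa(S)=1$; let the schedule process each element of $S$ for time $1/r$ during $[0,1]$, then all $n-r$ other elements, then the rest of $S$. Here $c(S)=1$, but with probability $(1-1/r)^r\ge\frac14$ all thresholds in $S$ exceed $1/r$, and then $S$ is covered in position $n-r+1$. The schedule may abandon a set once it is covered, while the rounding must keep giving it chances.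

We therefore let past work earn credit forever. At time $u$, element $e$ holds the share $X_e(u)/u$ of the elapsed time, and the shares sum to at most $1$ by \eqref{eq:X}. Let $e$ accumulate credit at the rate given by its share at half the current time:
\[
Z_e(s)=\int_0^s\frac{X_e(\sigma/2)}{\sigma/2}\,d\sigma=2\int_0^{s/2}\frac{X_e(u)}u\,du,\qquad s\ge0 .
\]
Remark~\ref{rem:two} explains the factor $2$. Each $Z_e$ is continuous and nondecreasing with $Z_e(0)=0$, and $Z_e(s)\to\infty$ because $X_e=1$ on $[n,\infty)$. Two properties matter. The credit respects a budget,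
\begin{equation}\label{eq:budget}
\sum_{e\in[n]}Z_e(s)\le s,
\end{equation}
and it keeps growing: for $c>0$ and $\beta\ge0$, since $X_e$ is nondecreasing,
\begin{equation}\label{eq:growth}
Z_e(2ce^{\beta/2})\ge2\int_c^{ce^{\beta/2}}\frac{X_e(c)}u\,du=\beta X_e(c).
\end{equation}

Let $\alpha_e$, $e\in[n]$, be independent and uniform on $(0,1)$, and define the \emph{key} $Y_e=\min\{s:Z_e(s)\ge\alpha_e\}$. The keys are finite and independent, and $Y_e\le s$ holds exactly when $\alpha_e\le Z_e(s)$. So $P(Y_e\le s)=\min(1,Z_e(s))$, which is continuous in $s$, and almost surely no two keys are equal. Order the elements by increasing key. By \eqref{eq:budget} at most $s$ elements are expected to have key at most $s$, so keys are a proxy for positions.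

\subsection{From the cover time to a tail bound}

Fix a set $S$ with requirement $\kappa$ and preemptive cover time $c\ge\kappa$, and let $T$ be the $\kappa$-th smallest of the keys $Y_e$, $e\in S$. The set is covered by the element with key $T$. Write $Z_S=\sum_{e\in S}Z_e$.

\begin{lemma}\label{lem:tail}
Let $q:[0,\infty)\to[0,1]$ be measurable with $P(T>2ce^{\beta/2})\le q(\beta)$ for all $\beta\ge0$, $\int_0^\infty q(\beta)\,d\beta\ge1$ and $\int_0^\infty q(\beta)e^{\beta/2}\,d\beta<\infty$. Then
\[
E[\operatorname{cov}(S)]\le c\Bigl(2+\int_0^\infty q(\beta)e^{\beta/2}\,d\beta\Bigr).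
\]
\end{lemma}

\begin{proof}
Almost surely $\operatorname{cov}(S)=\kappa+\#\{e\notin S:Y_e<T\}$. The variable $T$ depends only on the keys in $S$, so it is independent of $Y_e$ for $e\notin S$, and $P(Y_e<T)\le E[Z_e(T)]$. By \eqref{eq:budget}, $\sum_{e\notin S}Z_e(s)\le\Phi(s)$ with $\Phi(s)=s-Z_S(s)$, so
\[
E[\operatorname{cov}(S)]\le\kappa+E[\Phi(T)].
\]
We have $\Phi(0)=0$ and $\Phi'(s)=1-\frac2sX_S(s/2)$ for $s>0$, which lies in $[0,1]$ by \eqref{eq:X}. Writing $\Phi(T)=\int_0^\infty\mathbf 1[T>s]\,\Phi'(s)\,ds$ and exchanging expectation and integral, which is allowed for a nonnegative integrand, we obtain $E[\Phi(T)]=\int_0^\infty P(T>s)\Phi'(s)\,ds$. On $[0,2c]$ the integrand is at most $1$. For $s\ge2c$ we have $X_S(s/2)\ge\kappa$, so $\Phi'(s)\le1-2\kappa/s$. Substitute $s=2ce^{\beta/2}$, for which $(1-2\kappa/s)\,ds=(ce^{\beta/2}-\kappa)\,d\beta$. The factor $ce^{\beta/2}-\kappa$ is nonnegative because $\kappa\le c$, so the probability may be replaced by its upper bound $q(\beta)$: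
\[
E[\operatorname{cov}(S)]\le\kappa+2c+c\int_0^\infty q(\beta)e^{\beta/2}\,d\beta-\kappa\int_0^\infty q(\beta)\,d\beta .
\]
The last term is at most $-\kappa$.
\end{proof}

The term $-Z_S$ in $\Phi$ records that credit held by elements of $S$ is not available to the elements that delay $S$. Its only role is to cancel the summand $\kappa$; without it the factor would be larger by $\kappa/c$, which can be $1$.

Requirement $1$ can be finished at once. In this case $T>s$ means that all keys in $S$ exceed $s$. With $s=2ce^{\beta/2}$, the bound $(1-z)_+\le e^{-z}$, inequality \eqref{eq:growth} and $X_S(c)\ge1$ give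
\[
P(T>s)=\prod_{e\in S}\bigl(1-Z_e(s)\bigr)_+\le e^{-Z_S(s)}\le e^{-\beta}\qquad(\beta\ge0).
\]
Lemma~\ref{lem:tail} applies with $q(\beta)=e^{-\beta}$, for which $\int_0^\infty q\,d\beta=1$ and $\int_0^\infty qe^{\beta/2}\,d\beta=2$. Hence $E[\operatorname{cov}(S)]\le4c$, the second assertion of Proposition~\ref{prop:round}.

\begin{remark}\label{rem:two}
Let $a>1$ and use $a\int_0^{s/a}X_e(u)\,du/u$ in place of $Z_e(s)$. The budget \eqref{eq:budget} still holds, and the computation above with $s=ace^{\beta/a}$ gives, for requirement $1$, the factor $a+\int_0^\infty e^{-\beta}e^{\beta/a}\,d\beta=a^2/(a-1)$. This is at least $4$, with equality only for $a=2$, since $a^2-4(a-1)=(a-2)^2$.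
\end{remark}

\subsection{Comparison with a Poisson variable}

For general $\kappa$, the event $T>s$ says that fewer than $\kappa$ of the independent events $\{Y_e\le s\}$, $e\in S$, occur. We know a lower bound on the sum of their probabilities but nothing about the individual values, so we need the worst case over all ways of splitting a given mean. Sufficiently far below the mean, the worst case is the equal split. Let $\mathrm{Bin}(M,p)$ denote the number of successes in $M$ independent trials with success probability $p$.

\begin{theorem}[Hoeffding {\cite[Theorem 4]{Hoeffding}}]\label{thm:hoeffding}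
Let $\xi_1,\dots,\xi_M$ be independent $\{0,1\}$-valued random variables whose sum has mean $\mu$, and let $j$ be an integer with $0\le j\le\mu-1$. Then $P(\sum_i\xi_i\le j)\le P(\mathrm{Bin}(M,\mu/M)\le j)$.
\end{theorem}

A Poisson variable $\mathrm{Poi}(\mu)$ takes the value $j\ge0$ with probability $e^{-\mu}\mu^j/j!$, and for fixed $\mu$ and $j$ we have $P(\mathrm{Bin}(M,\mu/M)=j)\to e^{-\mu}\mu^j/j!$ as $M\to\infty$. For integers $k\ge1$ put
\[
F_k(\mu)=P(\mathrm{Poi}(\mu)\le k-1)=e^{-\mu}\sum_{j=0}^{k-1}\frac{\mu^j}{j!},\qquad f_k(\beta)=F_k(\beta k).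
\]
Differentiating term by term, the sum telescopes to
\begin{equation}\label{eq:derivative}
F_k'(\mu)=-e^{-\mu}\frac{\mu^{k-1}}{(k-1)!},
\end{equation}
so $F_k$ and $f_k$ are decreasing.

\begin{lemma}\label{lem:poisson}
For $\beta\ge1$ we have $P(T>2ce^{\beta/2})\le\sup_{k\ge1}f_k(\beta)$.
\end{lemma}

\begin{proof}
Let $s=2ce^{\beta/2}$. By \eqref{eq:growth}, $\alpha_e\le\beta X_e(c)$ implies $Y_e\le s$. The numbers $\beta X_e(c)$ can exceed $1$, in which case they are not probabilities, so we set those elements aside. Let $A=\{e\in S:\beta X_e(c)\ge1\}$; every $e\in A$ has $Y_e\le s$. If $|A|\ge\kappa$, then $T\le s$ and there is nothing to prove.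

Otherwise put $k=\kappa-|A|\ge1$. Since $X_S(c)\ge\kappa$ and each element of $A$ contributes at most $1$, we have $\sum_{e\in S\setminus A}X_e(c)\ge k$. Let $\mathcal N$ be the number of $e\in S\setminus A$ with $\alpha_e\le\beta X_e(c)$. It is a sum of independent $\{0,1\}$-valued variables with mean $\mu=\beta\sum_{e\in S\setminus A}X_e(c)\ge\beta k$. If $T>s$, then at most $\kappa-1$ elements of $S$ have key at most $s$; all of $A$ is among them, so $\mathcal N\le k-1$.

Because $\beta\ge1$ we have $k-1\le\mu-1$, and Theorem~\ref{thm:hoeffding} applies with $j=k-1$. It also applies after we append variables that are identically $0$, which changes neither $\mathcal N$ nor $\mu$. So $P(\mathcal N\le k-1)\le P(\mathrm{Bin}(M,\mu/M)\le k-1)$ for all $M\ge|S\setminus A|$, and $M\to\infty$ gives $P(\mathcal N\le k-1)\le F_k(\mu)\le F_k(\beta k)$.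
\end{proof}

The restriction $\beta\ge1$ costs nothing. For $\beta<1$, Chebyshev's inequality gives $P(\mathrm{Poi}(\beta k)\ge k)\le\beta/((1-\beta)^2k)\to0$, so $\sup_kf_k(\beta)=1$, and the bound of the lemma would be trivial there.

\subsection{Two bounds on the Poisson tail}

Since $f_1(\beta)=e^{-\beta}$, the supremum in Lemma~\ref{lem:poisson} is never below $e^{-\beta}$. For $k=2$ the inequality $f_2(\beta)\le e^{-\beta}$ reads $1+2\beta\le e^\beta$, which fails at $\beta=1.25$ and holds at $\beta=1.3$. We show that from $1.3$ on the case $k=1$ is the worst, and we use a cruder bound on $[1,1.3)$.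

\begin{lemma}\label{lem:numeric}
Let $k\ge1$ be an integer.
\begin{enumerate}
\item[(a)] $f_k(\beta)\le\frac12$ for $\beta\ge1$.
\item[(b)] $f_k(\beta)\le e^{-\beta}$ for $\beta\ge1.3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $f_k$ is decreasing, it suffices to take $\beta=1$. Let $\pi_j=e^{-k}k^j/j!$ and pair the value $k-1-i$ with the value $k+i$ for $0\le i\le k-1$. The quotient $(k+i)!/(k-1-i)!$ is the product of the integers from $k-i$ to $k+i$, so
\[
\frac{\pi_{k+i}}{\pi_{k-1-i}}=\frac{k^{2i+1}}{k\prod_{j=1}^i(k^2-j^2)}\ge1 .
\]
Summing over $i$ gives $P(\mathrm{Poi}(k)\le k-1)\le P(\mathrm{Poi}(k)\ge k)$, and the two probabilities add up to $1$.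

(b) For $k=1$ there is equality. Let $k\ge2$. We first reduce to the single value $\beta=1.3$ by concavity. By \eqref{eq:derivative}, for $\mu>0$,
\[
-\frac{F_k'(\mu)}{F_k(\mu)}=\Bigl(\sum_{j=0}^{k-1}\frac{(k-1)!}{j!}\,\mu^{-(k-1-j)}\Bigr)^{-1},
\]
which is increasing in $\mu$. So $\ln F_k$ is concave, and $g(\beta)=\ln f_k(\beta)+\beta$ is concave on $[0,\infty)$ with $g(0)=0$. For $\beta\ge1.3$ concavity gives $g(1.3)\ge\frac{1.3}\beta g(\beta)$. It therefore suffices to show $g(1.3)\le0$, that is, $f_k(1.3)\le e^{-1.3}$.

\emph{The cases $2\le k\le6$.} The claim is equivalent to $\Sigma_k\le e^{1.3(k-1)}$, where $\Sigma_k=\sum_{j=0}^{k-1}(1.3k)^j/j!$. The first six terms of the exponential series give $e^{1.3}>3.66$, so it is enough to compare $\Sigma_k$ with $3.66^{\,k-1}$. For instance, $\Sigma_3=1+3.9+7.605$. In the table, $\Sigma_k$ is rounded up and $3.66^{\,k-1}$ is rounded down.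
\begin{center}
\begin{tabular}{c|ccccc}
$k$ & $2$ & $3$ & $4$ & $5$ & $6$\\ \hline
$\Sigma_k$ & $3.60$ & $12.51$ & $43.16$ & $148.78$ & $513.14$\\
$3.66^{\,k-1}$ & $3.66$ & $13.39$ & $49.02$ & $179.44$ & $656.75$
\end{tabular}
\end{center}

\emph{The cases $k\ge7$.} Let $\beta\ge1$ and $\pi_j=P(\mathrm{Poi}(\beta k)=j)$. For $1\le j\le k-1$ we have $\pi_{j-1}/\pi_j=j/(\beta k)\le(k-1)/(\beta k)<1$, so $f_k(\beta)$ is bounded by a geometric series with first term $\pi_{k-1}$. With Stirling's bound $k!\ge\sqrt{2\pi k}\,(k/e)^k$,
\[
f_k(\beta)\le\pi_{k-1}\,\frac{\beta k}{\beta k-k+1}=\frac{e^{-\beta k}(\beta k)^k}{k!}\cdot\frac k{1+(\beta-1)k}\le\frac{(\beta e^{1-\beta})^k\sqrt k}{\sqrt{2\pi}\,\bigl(1+(\beta-1)k\bigr)} .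
\]
At $\beta=1.3$ we have $\beta e^{1-\beta}<0.9631$. The derivative of $\sqrt y/(1+0.3y)$ has the sign of $1-0.3y$, so this function is decreasing for $y\ge10/3$. Hence for $k\ge7$
\[
f_k(1.3)\le0.9631^7\cdot\frac{\sqrt7}{3.1\sqrt{2\pi}}<0.769\cdot0.341<0.263<e^{-1.3}=0.2725\ldots\qedhere
\]
\end{proof}

\subsection{The constant $C$}

\begin{proof}[Proof of Proposition~\ref{prop:round}]
The case $\kappa(S)=1$ was treated after Lemma~\ref{lem:tail}. For an arbitrary set let $q=1$ on $[0,1)$, $q=\frac12$ on $[1,1.3)$, and $q(\beta)=e^{-\beta}$ on $[1.3,\infty)$. By Lemmas~\ref{lem:poisson} and~\ref{lem:numeric}, $P(T>2ce^{\beta/2})\le q(\beta)$ for all $\beta\ge0$, and $\int_0^\infty q\,d\beta\ge\int_0^1q\,d\beta=1$. The three pieces of $\int_0^\infty q(\beta)e^{\beta/2}\,d\beta$ are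
\[
\int_0^1e^{\beta/2}\,d\beta=2(\sqrt e-1),\qquad\frac12\int_1^{1.3}e^{\beta/2}\,d\beta=e^{0.65}-\sqrt e,\qquad\int_{1.3}^\infty e^{-\beta/2}\,d\beta=2e^{-0.65}.
\]
Lemma~\ref{lem:tail} gives $E[\operatorname{cov}(S)]\le Cc$ with
\[
C=2+2(\sqrt e-1)+(e^{0.65}-\sqrt e)+2e^{-0.65}=\sqrt e+e^{0.65}+2e^{-0.65},
\]
and $C<1.6488+1.9156+1.0441<4.609$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hoeffding}
Hoeffding, Ann. Math. Statist. 27 (1956), 713--721.

\bibitem{GMSSC}
\emph{Preemptive and Non-Preemptive Generalized Min Sum Set Cover},
\texttt{http://faculty.ucmerced.edu/sim3/papers/pminsum(journal)\_ver1.1.pdf}.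

\end{thebibliography}
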